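\title{Every Salem number is a pseudo-Anosov stretch factor}

\begin{abstract}
We show that every Salem number is the stretch factor of a pseudo-Anosov mapping class of a closed orientable surface, with orientable invariant foliations. By a theorem of Pankau, some power of every Salem number is a stretch factor, so the task is to extract a root. We prove that if $\lambda>1$ is an algebraic integer conjugate to $\lambda^{-1}$ whose Mahler measure is less than $\lambda^2$, and some power of $\lambda$ is a stretch factor, then so is $\lambda$; the bound on the Mahler measure cannot be relaxed to a weak inequality. The surface is built by gluing finitely many affine images of a translation surface along slits, and the slits are found by a pigeonhole argument in the ring $\mathbb{Z}[\lambda]$.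
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a connected orientable surface of finite type, that is, a closed orientable surface of genus $g$ with finitely many punctures, and let $\mathrm{MCG}(S)=\mathrm{Homeo}^+(S)/\text{isotopy}$ be its mapping class group. A mapping class is \emph{pseudo-Anosov} if it has a representative $\phi$ for which there are a real number $\lambda>1$ and a pair of transverse measured foliations $\mathcal{F}^u,\mathcal{F}^s$ on $S$ with
\[
\phi(\mathcal{F}^u)=\lambda\,\mathcal{F}^u,\qquad \phi(\mathcal{F}^s)=\lambda^{-1}\mathcal{F}^s .
\]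
Thus $\phi$ stretches the leaves of $\mathcal{F}^u$ by the factor $\lambda$ and shrinks those of $\mathcal{F}^s$ by the same factor. The number $\lambda$ is the \emph{stretch factor}. By Thurston's theorem, if $3g-3+(\text{number of punctures})>0$, a mapping class is pseudo-Anosov exactly when no nonzero power of it fixes the isotopy class of an essential simple closed curve; we work only with the definition above.

The simplest stretch factors come from the torus. For an integer $t\ge3$ the matrix $\left(\begin{smallmatrix}0&-1\\1&t\end{smallmatrix}\right)$ acts on $\mathbb{R}^2/\mathbb{Z}^2$, preserves the linear foliations in its two eigendirections, and stretches them by the roots $\lambda^{\pm1}$ of $x^2-tx+1$. Removing the fixed point $0$ gives a pseudo-Anosov map of the once-punctured torus. So every quadratic integer $\lambda>1$ whose Galois conjugate is $\lambda^{-1}$ is a stretch factor.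

A \emph{Salem number} is a real algebraic unit $\lambda>1$ such that $\lambda^{-1}$ is a Galois conjugate of $\lambda$, all other conjugates lie on the unit circle, and there is at least one such other conjugate; the degree of $\lambda$ is then at least $4$. Salem numbers are the nearest relatives in higher degree of the quadratic numbers above. To make this precise, recall the \emph{Mahler measure} of an algebraic integer,
\[
M(\lambda)=\prod_{\sigma}\max\bigl(1,|\sigma(\lambda)|\bigr),
\]
where $\sigma$ runs over all embeddings $\mathbb{Q}(\lambda)\to\mathbb{C}$. For real $\lambda>1$ we have $M(\lambda)\ge\lambda$. If $\lambda^{-1}$ is a conjugate of $\lambda$, the set of conjugates is closed under inversion, so $M(\lambda)=\lambda$ holds exactly when $\lambda$ is quadratic or a Salem number. The starting point of this paper is the following theorem.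

\begin{theorem}[Pankau]\label{thm:pankau}
For every Salem number $\lambda$ there is an integer $k\ge1$ such that $\lambda^k$ is the stretch factor of some pseudo-Anosov mapping class.
\end{theorem}

The question we answer is posed in \cite{source}: \emph{is every Salem number itself the stretch factor of a pseudo-Anosov mapping class of some surface $S$?}

Powers of stretch factors are stretch factors, because $\phi^k$ preserves the same foliations as $\phi$. Roots need not be: we shall see that $2+\sqrt3$ is a stretch factor and $\lambda_0=\sqrt{2+\sqrt3}$ is not. The obstruction there is that $\lambda_0$ has a second conjugate, $-\lambda_0$, of the same modulus. A Salem number has no such conjugate, which suggests that the answer is yes, and it is.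

\begin{theorem}\label{thm:salem}
For every Salem number $\lambda$ there are a closed orientable surface $S$ and a pseudo-Anosov $f\in\mathrm{MCG}(S)$ with orientable invariant foliations and stretch factor exactly $\lambda$.
\end{theorem}

We deduce this from a theorem on roots of stretch factors.

\begin{theorem}\label{thm:roots}
Let $\lambda>1$ be a real algebraic integer such that $\lambda^{-1}$ is a Galois conjugate of $\lambda$ and $M(\lambda)<\lambda^2$. If $\lambda^k$ is a pseudo-Anosov stretch factor for some $k\ge1$, then $\lambda$ is the stretch factor of a pseudo-Anosov map of a closed surface (possibly the torus, where ``pseudo-Anosov'' means Anosov) with orientable foliations. If $\deg\lambda\ge4$, infinitely many genera occur. The inequality $M(\lambda)<\lambda^2$ cannot be weakened to $M(\lambda)\le\lambda^2$.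
\end{theorem}

A Salem number has $M(\lambda)=\lambda<\lambda^2$ and degree at least $4$, so Theorem~\ref{thm:salem} follows from Theorems~\ref{thm:pankau} and~\ref{thm:roots}. Theorem~\ref{thm:pankau} is used nowhere else, and the rest of the paper proves Theorem~\ref{thm:roots}.

\subsection*{The method}
Put $D=\operatorname{diag}(\lambda,\lambda^{-1})$. From the hypothesis we obtain a flat surface $X$ and a self-map $f$ of $X$ that is affine with derivative $D^K$ for some $K\ge2$ (Section~\ref{sec:flat}). A $K$-th root of $f$ exists for free if we give up connectedness: deform the flat structure of $X$ by $D^j$ to get surfaces $X, DX,\dots,D^{K-1}X$, and let $F$ permute them cyclically, by the identity $D^jX\to D^{j+1}X$ and by $f$ at the last step. In the flat coordinates $F$ has derivative $D$ everywhere. To connect the pieces, one cuts parallel slits of equal length in consecutive pieces and reglues them crosswise. The map $F$ survives only if the family of slits is $F$-invariant, and no finite family is: $F^\ell$ multiplies the displacement vector of a slit by $D^\ell$, and $D^\ell$ fixes no nonzero vector for $\ell\neq0$.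

The way out is that different families of slits can give the same surface. Gluing along two opposite sides of a parallelogram gives the same result as gluing along the other two sides (Lemma~\ref{lem:exchange}). We therefore take a finite stretch of an $F$-orbit of slits whose first member consists of two opposite sides of a pair of parallelograms and whose next member after the last consists of the other two sides. Applying $F$ shifts the stretch by one step, and the exchange of sides undoes the shift. Section~\ref{sec:slits} carries this out, first for two explicit tori and then in general.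

What remains is to find the parallelograms. Two of their vertices are fixed points of a power $f^n$, and the two parallelograms must differ exactly by the linear map $D$. This last condition is an equation in $\mathbb{Z}[\lambda]$ (Section~\ref{sec:periods}). The counting lemmas of Section~\ref{sec:segments} supply roughly $\lambda^{Kn}$ usable fixed points near each of two chosen points (Section~\ref{sec:returns}), hence roughly $\lambda^{2Kn}$ pairs, while the relevant elements of $\mathbb{Z}[\lambda]$ lie in a box containing roughly $M(\lambda)^{Kn}$ algebraic integers. When $M(\lambda)<\lambda^2$ the pigeonhole principle solves the equation (Section~\ref{sec:pigeonhole}). Section~\ref{sec:sharp} treats the borderline example $\lambda_0$.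

\section{Translation surfaces and affine maps}\label{sec:flat}

\subsection*{Definitions}
A \emph{translation surface} is a closed oriented surface $X$, not necessarily connected, with a finite set $Z\subset X$ and an atlas of charts $X\setminus Z\supset U\to\mathbb{R}^2$ whose transition maps are translations, such that in the resulting flat metric each $z\in Z$ has a neighborhood isometric to a disc about the vertex of a flat cone of angle $2\pi m_z$ with $m_z\ge2$ an integer. The points of $Z$ are the \emph{cone points}. The Gauss--Bonnet formula reads $\chi(X)=-\sum_{z\in Z}(m_z-1)$, so a connected translation surface is a torus if $Z=\emptyset$ and has genus at least $2$ otherwise.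

The forms $dx$ and $dy$ are defined on $X\setminus Z$. Near a cone point there is a complex coordinate $\zeta$ with $x+iy=\zeta^{m_z}$; in the smooth structure that these coordinates define on $X$, the forms $dx,dy$ are smooth and closed. We identify $H^1(X;\mathbb{C})$ with $\operatorname{Hom}(H_1(X;\mathbb{Z}),\mathbb{C})$ by integration. The classes $[dx]$ and $[dy]$ are nonzero, since $\int_X dx\wedge dy$ is the area of $X$. The \emph{holonomy} of a path $\delta$ is the vector $\operatorname{hol}(\delta)=\bigl(\int_\delta dx,\int_\delta dy\bigr)$.

A \emph{segment} is a compact path in $X\setminus Z$ that is a straight segment in charts. Segments never contain cone points, and a segment is determined by its initial point and its holonomy. An \emph{affine homeomorphism with derivative $G\in\mathrm{GL}_2(\mathbb{R})$} is a homeomorphism $h\colon X\to X'$ of translation surfaces that maps cone points onto cone points and has the form $u\mapsto Gu+c$ in charts. It maps segments to segments, and $\operatorname{hol}(h\delta)=G\operatorname{hol}(\delta)$ for paths $\delta$ in $X\setminus Z$. For $G=1$ we speak of a \emph{translation isomorphism}. For $\det G>0$, composing all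 charts of $X$ with $G$ gives a translation surface $GX$ with the same cone points and cone angles, and the identity $X\to GX$ is affine with derivative $G$.

If $X$ is connected and $h\colon X\to X$ is affine with derivative $\operatorname{diag}(\mu,\mu^{-1})$, $\mu>1$, then $h$ is pseudo-Anosov with stretch factor $\mu$ and orientable foliations: take for $\mathcal{F}^u$ the horizontal foliation with transverse measure $|dy|$ and for $\mathcal{F}^s$ the vertical foliation with transverse measure $|dx|$. A cone point of angle $2\pi m$ is a $2m$-pronged singularity of both. The next lemma is a converse.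

\begin{lemma}\label{lem:reduction}
Let $\mu>1$ be the stretch factor of a pseudo-Anosov map $\phi$ of a surface $S$ of finite type. Then there are a connected translation surface $X$, a sign $\pm$, and an affine homeomorphism $h\colon X\to X$ with derivative $\pm\operatorname{diag}(\mu,\mu^{-1})$. The number $\pm\mu$ is a root of the characteristic polynomial of $h^*$ on $H^1(X;\mathbb{Z})$, a monic integer polynomial of degree $2g(X)$.
\end{lemma}

\begin{proof}
Fill in the punctures to get a closed surface $\bar S$. The two foliations have the same finite set of singularities; these are $p$-pronged, with $p\ge3$ at points of $S$ and $p\ge1$ at the former punctures. Away from them, integrating the two transverse measures gives charts in which the leaves of $\mathcal{F}^u$ are horizontal, those of $\mathcal{F}^s$ are vertical, the measures are $|dy|$ and $|dx|$, and the transition maps have the form $u\mapsto\pm u+c$. A $p$-pronged singularity is a cone point of angle $p\pi$. In these charts the orientation-preserving map $\phi$ has the form $u\mapsto\pm\operatorname{diag}(\mu,\mu^{-1})u+c$.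

If the horizontal leaves can be oriented coherently, we choose the charts so that the orientation points to the right; the transition maps are then translations, every $p$ is even, and we put $X=\bar S$, $h=\phi$. Otherwise let $X\to\bar S$ be the orientation double cover: away from the singularities its points are the pairs consisting of a point and a direction of the horizontal leaf through it. It is connected because no coherent orientation exists, and its horizontal leaves are oriented tautologically, so it has a translation atlas. A singularity with $p$ even has two preimages of angle $p\pi$, and one with $p$ odd has one preimage of angle $2p\pi$. Since $\phi$ preserves the horizontal foliation, it acts on pairs, and this action is a lift $h$. In both cases all cone angles are multiples of $2\pi$; points of angle $2\pi$ are regular points, across which $h$ extends affinely. The sign in the derivative of $h$ is locally constant on the complement of a finite set, hence constant.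

Every class in $H_1(X;\mathbb{Z})$ is represented by a loop $\delta$ in $X\setminus Z$, and $\int_{h\delta}dx=\pm\mu\int_\delta dx$. So $h^*[dx]=\pm\mu[dx]$ with $[dx]\ne0$.
\end{proof}

\subsection*{The setting of the proof}
Let $\lambda$ and $k$ be as in Theorem~\ref{thm:roots}, and let $d=\deg\lambda$. Inversion permutes the conjugates of $\lambda$ without fixed points, since $\pm1$ are not conjugates of $\lambda$; so $d$ is even. If $d=2$, then $t=\lambda+\lambda^{-1}>2$ is an integer and the matrix of Section~\ref{sec:intro} realizes $\lambda$ on the torus. From now on $d\ge4$.

Apply Lemma~\ref{lem:reduction} to $\mu=\lambda^k$ and let $f=h^2$; squaring removes the sign. Put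
\begin{equation}\label{eq:setting}
D=\operatorname{diag}(\lambda,\lambda^{-1}),\qquad K=2k\ge2,\qquad \Lambda=\lambda^K,\qquad A=\operatorname{diag}(\Lambda,\Lambda^{-1})=D^K .
\end{equation}
Then $f\colon X\to X$ is affine with derivative $A$.

The surface $X$ has genus at least $2$. Here the hypothesis $M(\lambda)<\lambda^2$ enters for the first time. The number of embeddings $\sigma$ of $\mathbb{Q}(\lambda)$ with $\sigma(\Lambda)=\Lambda$ is $[\mathbb{Q}(\lambda):\mathbb{Q}(\Lambda)]$. For such a $\sigma$ we have $|\sigma(\lambda)|=\lambda$, and if $\sigma$ were not the identity it would contribute a second factor $\lambda$ to $M(\lambda)$, giving $M(\lambda)\ge\lambda^2$. Hence $\deg\Lambda=d\ge4$. As $\Lambda$ is a root of the characteristic polynomial of $f^*$, which has degree $2g(X)$, we get $g(X)\ge2$.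

\section{Slits and parallelograms}\label{sec:slits}

\subsection*{Cross-gluing}
Let $Y$ be a translation surface and let $\alpha,\alpha'$ be disjoint embedded oriented segments with the same nonzero holonomy. \emph{Cross-gluing along $(\alpha,\alpha')$} means: cut $Y$ open along both segments, and glue by translation the left side of each to the right side of the other. The result is a translation surface. The two initial points become one cone point of angle $4\pi$, and so do the two terminal points, so $\chi$ drops by $2$. Cross-gluings along several pairs can be performed in any order if all segments involved are pairwise disjoint.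

A \emph{parallelogram} in $Y$ is the image of a nondegenerate closed planar parallelogram under an embedding into the complement of the cone points that is a translation in charts.

\begin{lemma}[Exchange of sides]\label{lem:exchange}
Let $P,P'$ be disjoint parallelograms in a translation surface $Y$, and let $\rho\colon P\to P'$ be a bijection that is a translation in charts. Let $\alpha_1,\alpha_2$ be two opposite sides of $P$ and $\beta_1,\beta_2$ the other two, and put $\alpha_i'=\rho(\alpha_i)$, $\beta_i'=\rho(\beta_i)$. Let $Y_\alpha$ be obtained from $Y$ by cross-gluing along $(\alpha_1,\alpha_1')$ and $(\alpha_2,\alpha_2')$, and $Y_\beta$ by cross-gluing along $(\beta_1,\beta_1')$ and $(\beta_2,\beta_2')$. Then $Y_\alpha$ and $Y_\beta$ are translation isomorphic.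
\end{lemma}

\begin{proof}
Let $O$ be $Y$ with the interiors of $P$ and $P'$ removed. Each of the eight sides $\theta$ has an outer copy $\theta^{O}\subset\partial O$ and an inner copy in $P$ or $P'$. Both $Y_\alpha$ and $Y_\beta$ are quotients of $O\sqcup P\sqcup P'$ obtained by gluing closed inner sides to closed outer sides. A side that is not cut is glued to its own outer copy. For a pair $(\theta,\theta')$ that is cross-glued, the gluing translation is $\rho$, and $P$ lies on the same side of $\theta$ as $P'$ of $\theta'$; so the inner copy of $\theta$ is glued to $(\theta')^{O}$ and the inner copy of $\theta'$ to $\theta^{O}$. The table lists the outer side to which each inner side is glued.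
\[
\begin{array}{c|cc|cc}
 & \alpha_i\subset P & \beta_i\subset P & \alpha_i'\subset P' & \beta_i'\subset P'\\ \hline
Y_\alpha & (\alpha_i')^{O} & \beta_i^{O} & \alpha_i^{O} & (\beta_i')^{O}\\
Y_\beta & \alpha_i^{O} & (\beta_i')^{O} & (\alpha_i')^{O} & \beta_i^{O}
\end{array}
\]
So $P'$ is attached in $Y_\beta$ exactly as $P$ is in $Y_\alpha$, and $P$ in $Y_\beta$ exactly as $P'$ in $Y_\alpha$. The self-map of $O\sqcup P\sqcup P'$ given by the identity on $O$, by $\rho$ on $P$ and by $\rho^{-1}$ on $P'$ therefore carries the gluings that define $Y_\alpha$ bijectively to those that define $Y_\beta$, point by point, because every gluing map is the identity or $\rho^{\pm1}$. It induces a homeomorphism $Y_\alpha\to Y_\beta$ that is a translation on each of the three pieces.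
\end{proof}

We want one pair of opposite sides to be the image of the other pair under a power of the affine map. Let $f$ be an affine self-map of a translation surface $X$ with derivative $A$, and let $n\ge1$. Label the vertices of a parallelogram $P\subset X$ in cyclic order as $p_1,q,p_2,q^*$ and its sides as
\[
\alpha_1=[p_1,q^*],\qquad \alpha_2=[p_2,q],\qquad \beta_1=[p_1,q],\qquad \beta_2=[p_2,q^*],
\]
each oriented away from $p_1$ or $p_2$. We call $P$, with this labeling, an \emph{$f^n$-parallelogram} if $f^n(\alpha_i)=\beta_i$ as oriented segments for $i=1,2$. Then $f^n$ fixes $p_1$ and $p_2$. The vector $w=\operatorname{hol}(\alpha_1)$ is the \emph{side vector} of $P$. It determines the shape of $P$: $\operatorname{hol}(\alpha_2)=-w$, $\operatorname{hol}(\beta_1)=A^nw$, $\operatorname{hol}(\beta_2)=-A^nw$, and the diagonal from $p_1$ to $p_2$ has holonomy $(1+A^n)w$. For a second $f^n$-parallelogram $\hat P$ we use the same letters with hats.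

\subsection*{An example with two tori}
The whole construction is visible on tori with $K=2$ and $n=1$. Let
\[
G=\begin{pmatrix}2&1\\1&1\end{pmatrix},\qquad A=G^2=\begin{pmatrix}5&3\\3&2\end{pmatrix},\qquad \Gamma=5\mathbb{Z}\times15\mathbb{Z}.
\]
The matrix $G$ is symmetric with eigenvalues $\lambda^{\pm1}$, $\lambda=(3+\sqrt5)/2$, so a rotation of the plane turns it into $D=\operatorname{diag}(\lambda,\lambda^{-1})$; we keep the unrotated coordinates, in which everything is integral. Since $A(5,0)=(25,15)$, $A(0,15)=(45,30)$ and $\det A=1$, we have $A\Gamma=\Gamma$, and $A$ induces an affine map $f$ of $Y=\mathbb{R}^2/\Gamma$. The root $G$ does not act on $Y$, because $G(5,0)=(10,5)\notin\Gamma$. It does act on $Y\sqcup Y'$ with $Y'=\mathbb{R}^2/G\Gamma$: it induces a map $F$ that exchanges the two tori, and $F^2=f$ on $Y$.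

Consider in $Y$ the parallelograms of Figure~\ref{fig:tori},
\[
\begin{aligned}
P&:\ p_1=(3,6),\ q=(6,7),\ p_2=(9,3),\ q^*=(6,2),\\
\hat P&:\ \hat p_1=(2,9),\ \hat q=(9,13),\ \hat p_2=(11,12),\ \hat q^*=(4,8).
\end{aligned}
\]
They lie in the strips $2\le y\le7$ and $8\le y\le13$, so they are disjoint in $Y$, and two points of one of them can differ by an element of $\Gamma$ only if they span a horizontal chord of length a multiple of $5$. A horizontal chord of $P$ is $a(3,-4)+b(3,1)$ with $|a|,|b|\le1$ and $b=4a$, so its length $15|a|$ is at most $15/4$; a horizontal chord of $\hat P$ is $a(2,-1)+b(7,4)$ with $a=4b$, of length $15|b|\le15/4$. So both are embedded. The vectors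
\[
Ap_1-p_1=(30,15),\quad Ap_2-p_2=(45,30),\quad A\hat p_1-\hat p_1=(35,15),\quad A\hat p_2-\hat p_2=(80,45)
\]
lie in $\Gamma$, so $f$ fixes the four points. The side vectors are $w=(3,-4)$ and $\hat w=(2,-1)$, and $Aw=(3,1)=q-p_1$, $A\hat w=(7,4)=\hat q-\hat p_1$. Hence $P$ and $\hat P$ are $f$-parallelograms. Finally, $\hat w=Gw$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.4]
\draw[gray] (0,0) rectangle (15,15);
\draw[gray] (5,0)--(5,15) (10,0)--(10,15);
\fill[gray!20] (3,6)--(6,7)--(9,3)--(6,2)--cycle;
\fill[gray!20] (2,9)--(9,13)--(11,12)--(4,8)--cycle;
\draw[very thick] (3,6)--(6,2) (9,3)--(6,7) (2,9)--(4,8) (11,12)--(9,13);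
\draw[thick,dashed] (3,6)--(6,7) (9,3)--(6,2) (2,9)--(9,13) (11,12)--(4,8);
\foreach \p in {(3,6),(9,3),(2,9),(11,12)} \fill \p circle (0.18);
\node[left] at (3,6) {$p_1$}; \node[right] at (9,3) {$p_2$};
\node[left] at (2,9) {$\hat p_1$}; \node[right] at (11,12) {$\hat p_2$};
\node at (6,4.5) {$P$}; \node at (6.5,10.5) {$\hat P$};
\end{tikzpicture}
\caption{Three fundamental domains of the torus $\mathbb{R}^2/(5\mathbb{Z}\times15\mathbb{Z})$ with two parallelograms. The map induced by $A=\left(\begin{smallmatrix}5&3\\3&2\end{smallmatrix}\right)$ fixes the four marked vertices and sends the solid side at each marked vertex to the dashed side at the same vertex. The side vectors of $\hat P$ are the images of those of $P$ under $G=\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$, where $G^2=A$.}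
\label{fig:tori}
\end{figure}

The relation $\hat w=Gw$ says that $P'=F^{-1}(\hat P)\subset Y'$ is a translate of $P$. Write $\alpha_i'=F^{-1}(\hat\alpha_i)$ and $\beta_i'=F^{-1}(\hat\beta_i)$ for its sides, and follow the pairs $(\alpha_i,\alpha_i')$ under $F$:
\[
\mathcal{T}_{0,i}=(\alpha_i,\alpha_i'),\qquad \mathcal{T}_{1,i}=(F\alpha_i,\hat\alpha_i),\qquad \mathcal{T}_{2,i}=(\beta_i,\beta_i').
\]
The last equality holds since $F^2\alpha_i=f\alpha_i=\beta_i$ and $F^2\alpha_i'=F^{-1}(f\hat\alpha_i)=\beta_i'$. The slits of the middle pairs avoid $P\cup P'$: in $Y$ we have $\hat\alpha_i\subset\hat P$, which misses $P$, and in $Y'$ we have $F\alpha_i=F^{-1}\beta_i\subset F^{-1}P$, which misses $F^{-1}\hat P=P'$. Let $S_0$ be $Y\sqcup Y'$ cross-glued along the four pairs $\mathcal{T}_{0,i},\mathcal{T}_{1,i}$, and $S_1$ the same along $\mathcal{T}_{1,i},\mathcal{T}_{2,i}$. Then $F$ induces an affine homeomorphism $S_0\to S_1$ with derivative $G$, and Lemma~\ref{lem:exchange}, applied after the gluings along $\mathcal{T}_{1,i}$, gives a translation isomorphism $S_0\cong S_1$. The composition is an affine self-map of $S_0$ with derivative $G$. The surface $S_0$ is connected with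 $\chi(S_0)=-8$, so we have built a pseudo-Anosov map of a surface of genus $5$ with stretch factor $(3+\sqrt5)/2$, using only a map with stretch factor the square of that number.

\subsection*{The general gluing}
For $n>1$ the slits $f^m(\alpha_i)$ with $0<m<n$ also appear, and they must stay out of the way. This is condition (P3) below.

\begin{proposition}\label{prop:gluing}
Let $\lambda>1$, $D=\operatorname{diag}(\lambda,\lambda^{-1})$, $K\ge2$, $n\ge1$. Let $X$ be a connected translation surface and $f\colon X\to X$ an affine homeomorphism with derivative $A=D^K$. Suppose that
\begin{enumerate}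
\item[(P1)] $P$ and $\hat P$ are disjoint $f^n$-parallelograms in $X$;
\item[(P2)] their side vectors satisfy $\hat w=Dw$;
\item[(P3)] for $0<m<n$ and $i=1,2$, the segments $f^m(\alpha_i)$ and $f^m(\hat\alpha_i)$ are disjoint from $P\cup\hat P$.
\end{enumerate}
Then there are a connected translation surface $S_0$ with $\chi(S_0)=K\chi(X)-4nK$ and an affine homeomorphism $\Psi\colon S_0\to S_0$ with derivative $D$.
\end{proposition}

\begin{proof}
\emph{Step 1: disjointness in $X$.} Let $\theta,\theta'\in\{\alpha_1,\alpha_2,\hat\alpha_1,\hat\alpha_2\}$ and $0\le m\le m'\le n$ with $(m,\theta)\ne(m',\theta')$. We claim that $f^m(\theta)$ and $f^{m'}(\theta')$ are disjoint unless $m=0$, $m'=n$ and $\theta,\theta'$ are sides of the same parallelogram. Suppose they meet. If $m=m'$, then $\theta$ meets $\theta'$; but the four segments are pairwise disjoint, being opposite sides of one of two disjoint parallelograms, so $\theta=\theta'$, which is excluded. If $m<m'$, apply $f^{n-m'}$: the segment $f^{n-m'+m}(\theta)$ meets $f^n(\theta')\subset P\cup\hat P$, and $0\le n-m'+m<n$, so $n-m'+m=0$ by (P3). This means $m=0$ and $m'=n$. Then $\theta$ meets $f^n(\theta')$, a side of the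 parallelogram that contains $\theta'$, and $P\cap\hat P=\emptyset$.

\emph{Step 2: the disconnected root.} For $j\in\mathbb{Z}$ let $Y_j=X\times\{j\}$ with the translation structure of $D^jX$. The maps
\[
\kappa\colon Y_{j+K}\to Y_j,\ (u,j+K)\mapsto(f(u),j),\qquad F\colon Y_j\to Y_{j+1},\ (u,j)\mapsto(u,j+1)
\]
commute. The map $F$ is affine with derivative $D$, and $\kappa$ is affine with derivative $D^jAD^{-j-K}=1$. So $Y=\bigl(\bigsqcup_jY_j\bigr)/\langle\kappa\rangle$ is a translation surface with $K$ components, the images of any $K$ consecutive $Y_j$, and $F$ induces an affine homeomorphism $\bar F\colon Y\to Y$ with derivative $D$. We identify the components of $Y$ with $Y_{-1},Y_0,\dots,Y_{K-2}$; in $Y$,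
\begin{equation}\label{eq:normalform}
\theta\times\{j+Km\}=f^m(\theta)\times\{j\}\qquad(\theta\subset X,\ j,m\in\mathbb{Z}).
\end{equation}

\emph{Step 3: the slits.} For $\ell\in\mathbb{Z}$ and $i=1,2$ let $\mathcal{T}_{\ell,i}$ be the image in $Y$ of the pair
\[
\bigl(\alpha_i\times\{\ell\},\ \hat\alpha_i\times\{\ell-1\}\bigr).
\]
By (P2) its two members have the same holonomy, $\pm D^\ell w=\pm D^{\ell-1}\hat w$, and $\bar F(\mathcal{T}_{\ell,i})=\mathcal{T}_{\ell+1,i}$. Consider all slits with $0\le\ell\le nK$ and write each in the form $f^m(\theta)\times\{j\}$ with $-1\le j\le K-2$, using \eqref{eq:normalform}. Here $j+Km$ equals $\ell$ for $\theta=\alpha_i$ and $\ell-1$ for $\theta=\hat\alpha_i$, so $-1\le j+Km\le nK$. This forces $0\le m\le n$: if $m\le-1$ then $j+Km\le-2$, and if $m\ge n+1$ then $j+Km\ge nK+K-1>nK$. Two different slits in the same component have different $(m,\theta)$. By Step~1 they can meet only if $m=0$, $m'=n$ and both or neither carry a hat; then their indices satisfy $\ell'-\ell=nK$, so $\ell=0$ and $\ell'=nK$. Hence we may define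
\[
\begin{aligned}
S_0&=Y\text{ cross-glued along all }\mathcal{T}_{\ell,i}\text{ with }0\le\ell\le nK-1,\\
S_1&=Y\text{ cross-glued along all }\mathcal{T}_{\ell,i}\text{ with }1\le\ell\le nK.
\end{aligned}
\]
Each uses $2nK$ pairs, so $\chi(S_0)=K\chi(X)-4nK$. A connected surface cut along finitely many disjoint arcs stays connected, and $\mathcal{T}_{\ell,i}$ joins the component of $Y_\ell$ to that of $Y_{\ell-1}$ for $0\le\ell\le nK-1$; so $S_0$ is connected. The map $\bar F$ sends the pairs defining $S_0$ to those defining $S_1$, preserves left and right because $\det D>0$, and preserves ratios of lengths along each slit. It therefore induces an affine homeomorphism $S_0\to S_1$ with derivative $D$.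

\emph{Step 4: $S_0\cong S_1$.} Let $Y^\circ$ be $Y$ cross-glued along the shared pairs, those with $0<\ell<nK$. By \eqref{eq:normalform} and $f^n(\alpha_i)=\beta_i$, $f^n(\hat\alpha_i)=\hat\beta_i$, the remaining pairs are
\[
\mathcal{T}_{0,i}=\bigl(\alpha_i\times\{0\},\ \hat\alpha_i\times\{-1\}\bigr),\qquad \mathcal{T}_{nK,i}=\bigl(\beta_i\times\{0\},\ \hat\beta_i\times\{-1\}\bigr).
\]
The parallelograms $P\times\{0\}$ and $\hat P\times\{-1\}$ lie in different components of $Y$ because $K\ge2$. They miss all shared slits. Indeed, let $f^m(\theta)\times\{j\}$ be a shared slit with $j\in\{0,-1\}$. If $0<m<n$, use (P3). Let $m\in\{0,n\}$, so that $f^m(\theta)$ is a side of the parallelogram containing $\theta$. If $j=0$ and $\theta=\alpha_i$, then $\ell=Km\in\{0,nK\}$, which is not shared; so $\theta=\hat\alpha_i$ and the slit lies in $\hat P\times\{0\}$, which misses $P\times\{0\}$. If $j=-1$ and $\theta=\hat\alpha_i$, then $\ell-1=-1+Km$ and again $\ell\in\{0,nK\}$; so $\theta=\alpha_i$ and the slit lies in $P\times\{-1\}$, which misses $\hat P\times\{-1\}$.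

Thus $P\times\{0\}$ and $\hat P\times\{-1\}$ are disjoint parallelograms in $Y^\circ$. In the charts of $Y_{-1}$ the sides $\hat\alpha_1,\hat\beta_1$ have holonomy $D^{-1}\hat w=w$ and $D^{-1}A^n\hat w=A^nw$, so the second parallelogram is a translate of the first, with matching labels. Lemma~\ref{lem:exchange} gives a translation isomorphism $\iota\colon S_0\to S_1$. Let $\Psi$ be the map $S_0\to S_1$ of Step~3 followed by $\iota^{-1}$.
\end{proof}

To prove Theorem~\ref{thm:roots} it now suffices to find, in the setting \eqref{eq:setting}, parallelograms satisfying (P1)--(P3) for all large $n$.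

\section{Horizontal and vertical segments}\label{sec:segments}

In this section $X$ is a connected translation surface of genus at least $2$ with cone points $Z$, and $f\colon X\to X$ is affine with derivative $A=\operatorname{diag}(\Lambda,\Lambda^{-1})$ for some real $\Lambda>1$. No arithmetic is used. The goal is Lemma~\ref{lem:count}: a horizontal and a vertical segment meet in a number of points comparable to the product of their lengths. Every statement has a counterpart with ``horizontal'' and ``vertical'' exchanged, because after a quarter turn of all charts $f^{-1}$ has derivative $A$.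

Fix $\epsilon_0>0$ such that every loop of length at most $2\epsilon_0$ in $X$ is null-homotopic and the $\epsilon_0$-disc about each $z\in Z$ is a flat cone containing no other cone point. A \emph{horizontal leaf} is a maximal horizontal line in $X\setminus Z$. At each end it has infinite length or converges to a cone point; if it converges to cone points at both ends, it is a \emph{saddle connection}.

\begin{lemma}\label{lem:noclosed}
There are no closed horizontal leaves and no horizontal saddle connections.
\end{lemma}

\begin{proof}
The map $f^{-j}$ preserves both kinds of leaves and divides their lengths by $\Lambda^j$. A closed horizontal leaf of length at most $2\epsilon_0$ is null-homotopic, so the integral of the closed form $dx$ over it vanishes; but this integral is plus or minus its length. A saddle connection of length less than $\epsilon_0$ is a radius in the cone about its starting point and would end at a second cone point in that cone.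
\end{proof}

Consequently leaves are injective and horizontal and vertical segments are embedded. A \emph{flat rectangle} is a parallelogram $R=[0,w_R]\times[0,h_R]$ with horizontal and vertical sides. Its \emph{horizontal crossings} are the segments $[0,w_R]\times\{t\}$ and its \emph{vertical crossings} are the segments $\{t\}\times[0,h_R]$. By compactness, every horizontal or vertical segment lies in the interior of a thin flat rectangle around it.

We need every long horizontal segment to meet every vertical segment of length $1$, with a uniform meaning of ``long''. The difficulty is that segments must avoid $Z$, so the families of segments involved are not compact. For a fixed vertical segment we get around this by decomposing $X$ into finitely many rectangles by first return; uniformity in the vertical segment then comes from a finite cover.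

\begin{lemma}\label{lem:uniform}
\begin{enumerate}
\item[(i)] For every vertical segment $v$ of positive length there is $L_v$ such that every horizontal segment of length at least $L_v$ meets $v$.
\item[(ii)] For every flat rectangle $R$ there is $L_R$ such that every horizontal segment of length at least $L_R$ contains a horizontal crossing of $R$.
\item[(iii)] There is $L$ such that every horizontal segment of length at least $L$ meets every vertical segment of length at least $1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\phi_t$ be the rightward unit-speed horizontal flow, defined on each trajectory until it hits $Z$. The thin rectangle around $v$ shows that there is $\delta>0$ such that consecutive visits of a trajectory to $v$ are more than $\delta$ apart in time. For $p\in v$ let $\theta(p)\in(\delta,\infty]$ be the first time $t>0$ with $\phi_t(p)\in v$, and $\infty$ if there is none. Let $E\subset v$ consist of the endpoints of $v$, the points whose trajectory hits $Z$ at some time $t>0$ without meeting $v$ in $(0,t)$, and the points $p$ with $\theta(p)<\infty$ and $\phi_{\theta(p)}(p)$ an endpoint of $v$. A point of the second kind is the first point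 of $v$ met when going backward along one of the finitely many horizontal rays that end in $Z$; a point of the third kind is the first point of $v$ met when going backward from an endpoint of $v$. So $E$ is finite. Let $J$ be a component of $v\setminus E$.

\emph{The return time is finite and constant on $J$.} Let $t_0<\infty$. The set $\{\theta=t_0\}$ is open in $J$. For if $\theta(p)=t_0$ with $p\in J$, then $\phi_{t_0}(p)$ is an interior point of $v$, so $\phi_{t_0}(p')\in v$ for $p'\in J$ near $p$; and $p'$ does not return earlier, because returns at times in $(0,\delta]$ or $[t_0-\delta,t_0)$ are impossible and the compact arc $\{\phi_t(p):\delta\le t\le t_0-\delta\}$ has positive distance from $v$. The set is also closed in $J$. Let $p\in J$ be a limit of points $p_j\in J$ with $\theta(p_j)=t_0$. By openness, $\theta(p)<t_0$ is impossible. If the trajectory of $p$ hit $Z$ at a time at most $t_0$, then it would meet $v$ before that time since $p\notin E$, giving $\theta(p)<t_0$. So $\phi_{t_0}(p)$ is defined and equals $\lim\phi_{t_0}(p_j)\in v$, and $\theta(p)=t_0$. Hence $\theta$ is constant on $J$. If the constant were $\infty$, no trajectory from $J$ would hit $Z$,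 and $(t,p)\mapsto\phi_t(p)$ would be injective on $[0,\infty)\times J$: from $\phi_t(p)=\phi_{t'}(p')$ with $t\ge t'$ we get $\phi_{t-t'}(p)=p'\in v$, so $t=t'$ and $p=p'$. Its image would have infinite area, which is impossible.

\emph{The rectangles.} Let $t_J$ be the value of $\theta$ on $J$. The map $\Phi_J(t,p)=\phi_t(p)$ is a local isometry on the convex set $[0,t_J]\times J$, hence $1$-Lipschitz, and it extends continuously to $[0,t_J]\times\bar J$. If $\Phi_J(t,p)\notin Z$, then near $s=t$ the curve $s\mapsto\Phi_J(s,p)$ is a limit of rightward unit-speed horizontal lines and so is such a line itself. Let $W$ be the compact set $\bigcup_J\Phi_J([0,t_J]\times\bar J)$. Every point of $v$ has the form $\Phi_J(0,p)$, because the $\bar J$ cover $v$. Every point of $v$ also has the form $\Phi_J(t_J,p)$. To see this, note that the return map $p\mapsto\phi_{\theta(p)}(p)$ is injective on $v\setminus E$: if $\phi_t(p)=\phi_{t'}(p')$ are first returns with $t\ge t'$, then $\phi_{t-t'}(p)=p'\in v$ with $t-t'<\theta(p)$, so $t=t'$. It is a translation on each $J$, so the images of the finitely many $J$ are disjoint open intervals in $v$ of total length $|v|$, and their closures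 cover $v$.

\emph{The rectangles cover $X$.} If $u=\Phi_J(t,p)\in W\setminus Z$, then a short horizontal segment centered at $u$ lies in $W$: for $0<t<t_J$ it is a piece of the curve $\Phi_J(\cdot,p)$, and for $t\in\{0,t_J\}$ we have $u\in v$ and the two representations of $u$ supply the right half and the left half. So the intersection of $W$ with a horizontal segment is open and closed in the segment, and a horizontal segment that meets $W$ lies in $W$. It follows that a horizontal segment $\eta$ that meets $\partial W$ lies in $\partial W$. Indeed $\eta\subset W$, and if some point of $\eta$ were interior to $W$, then all horizontal crossings of a sufficiently thin rectangle around $\eta$ would meet $W$, hence lie in $W$, and all of $\eta$ would be interior. Now suppose $u\in\partial W\setminus Z$. The whole horizontal leaf through $u$ lies in $\partial W$. The sets $\Phi_J((0,t_J)\times J)$ are open, so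
\[
\partial W\subset v\cup\bigcup_J\Phi_J\bigl([0,t_J]\times\partial J\bigr).
\]
The leaf is injective and meets $v$ in a countable set, and the rest of it is covered by finitely many curves of total length at most $\sum_J2t_J$. So the leaf has finite length and is a saddle connection, contrary to Lemma~\ref{lem:noclosed}. Hence $\partial W\subset Z$, the set $W\setminus Z$ is open and closed in the connected set $X\setminus Z$, and $W=X$.

\emph{Conclusion.} Let $T=\max_Jt_J$ and $L_v=2T+1$. Let $\eta$ be a horizontal segment of length at least $L_v$ with midpoint $u=\Phi_J(t,p)$. The set of $s\in[0,t]$ such that $\Phi_J(s,p)$ is the point of $\eta$ at distance $t-s$ to the left of $u$ contains $t$, is closed, and is open in $[0,t]$ because $\eta$ avoids $Z$ and extends more than $T\ge t$ to the left of $u$. So it contains $0$, and $p=\Phi_J(0,p)\in\eta\cap v$.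

(ii) Let $v=\{w_R/2\}\times[0,h_R]$ and $L_R=L_v+2w_R$. In a horizontal segment of length at least $L_R$, the points at distance at least $w_R$ from both ends form a segment of length at least $L_v$, which meets $v$. The whole segment contains the crossing of $R$ through the meeting point.

(iii) We find finitely many flat rectangles such that every vertical segment $v$ of length at least $1$ contains a vertical crossing of one of them. A horizontal and a vertical crossing of the same rectangle meet, so (iii) then follows from (ii) with $L$ the largest of the $L_R$. Let $u$ be the midpoint of $v$; the segment $v$ extends at least $\frac12$ above and below $u$.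

For $p\in X\setminus Z$ choose $s\le\frac18$ such that the square $[-s,s]^2$ centered at $p$ is a flat rectangle, and let $N_p=(-\frac s2,\frac s2)^2$. If $u\in N_p$, the top and bottom of the square are within $\frac32s<\frac12$ of $u$, so $v$ contains a vertical crossing of $[-\frac s2,\frac s2]\times[-s,s]$. For $z\in Z$ choose $s\le\frac1{16}$ such that the $4s$-disc about $z$ is a flat cone, and let $N_z$ be the open $s$-disc. The vertical radii cut the $4s$-disc into finitely many half-discs $\{\pm x\ge0,\ x^2+y^2<16s^2\}$. Let $u\in N_z$ have coordinates $(x_0,y_0)$ in one of them. If $x_0=0$, then $v$ would contain $z$, since $|y_0|<s<\frac12$. So $0<|x_0|<s$. The points $(x_0,y)$ with $|y|\le 2s$ lie in the half-disc and within $3s<\frac12$ of $u$, so $v$ contains a vertical crossing of the flat rectangle $[0,s]\times[s,2s]$ or $[-s,0]\times[s,2s]$ in that half-disc. Finitely many of the open sets $N_p,N_z$ cover $X$, and each involves finitely many rectangles.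
\end{proof}

The map $f$ now converts these qualitative statements into counts, because it preserves both the number of intersection points and the product of the lengths.

\begin{lemma}\label{lem:count}
There are constants $C,T_1>0$, depending only on $X$ and $f$, such that for every horizontal segment $\eta$ of length $\ell$ and every vertical segment $v$ of length $\ell'$,
\[
\tfrac12\lfloor\ell\ell'/T_1\rfloor\ \le\ \#(\eta\cap v)\ \le\ C(1+\ell\ell').
\]
\end{lemma}

\begin{proof}
Replacing $(\eta,v)$ by $(f^j\eta,f^jv)$ replaces $(\ell,\ell')$ by $(\Lambda^j\ell,\Lambda^{-j}\ell')$. If $\ell'=0$ the count is at most $1$ and both bounds hold for $C\ge1$. Otherwise we may assume $1\le\ell'<\Lambda$.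

\emph{Upper bound.} A horizontal and a vertical segment of length at most $\epsilon_0$ meet at most once: two intersection points would span a loop of length at most $2\epsilon_0$ made of one horizontal and one vertical piece, which is null-homotopic although $\int dx\ne0$ along it. Subdividing $\eta$ and $v$ into such pieces gives
\[
\#(\eta\cap v)\le(\ell/\epsilon_0+1)(\Lambda/\epsilon_0+1)\le C(1+\ell)\le C(1+\ell\ell')
\]
with $C=\max(1,1/\epsilon_0)(\Lambda/\epsilon_0+1)$.

\emph{Lower bound.} Put $T_1=L\Lambda$ with $L$ from Lemma~\ref{lem:uniform}(iii), and let $N=\lfloor\ell\ell'/T_1\rfloor\ge1$. Divide $\eta$ into $N$ equal closed pieces. Each has length $\ell/N\ge T_1/\ell'>L$, so it meets $v$, and a point lies on at most two pieces.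
\end{proof}

\section{The periods of $dx$ and $dy$}\label{sec:periods}

Condition (P2) is a pair of real equations, one for each coordinate. To solve it by counting we must turn it into a single equation in a discrete set. This is possible because, after a rescaling, the vertical period of each loop is a Galois conjugate of its horizontal period. The proof needs $\Lambda$ and $\Lambda^{-1}$ to have one-dimensional eigenspaces. In Lemmas~\ref{lem:coboundary} and~\ref{lem:simple}, $X$, $f$, $\Lambda$ are as in Section~\ref{sec:segments}.

Since $f$ is not smooth at the cone points, we represent classes by forms that vanish there.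

\begin{lemma}\label{lem:coboundary}
Let $\psi\in H^1(X;\mathbb{C})$ satisfy $f^*\psi=\mu\psi$. Then there are a smooth closed $1$-form $\nu$ representing $\psi$ and vanishing near $Z$, and a smooth function $u$ on $X$, with $f^*\nu=\mu\nu+du$. There is $C_\nu$ with $\bigl|\int_\delta\nu\bigr|\le C_\nu\operatorname{length}(\delta)$ for all paths $\delta$. If $\psi$ and $\mu$ are real, $\nu$ and $u$ can be taken real.
\end{lemma}

\begin{proof}
Take any smooth closed representative. On a disc about each $z\in Z$ it has a primitive; multiply the primitive by a bump function equal to $1$ near $z$ and subtract the differential. The resulting $\nu$ vanishes near $Z$, so it is bounded in the flat metric. As $f(Z)=Z$ and $f$ is smooth off $Z$, the form $f^*\nu$ is smooth, closed and zero near $Z$, and it represents $\mu\psi$. So $f^*\nu-\mu\nu$ is exact.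
\end{proof}

\begin{lemma}\label{lem:simple}
On $H^1(X;\mathbb{R})$, the kernel of $f^*-\Lambda$ is spanned by $[dx]$ and the kernel of $f^*-\Lambda^{-1}$ is spanned by $[dy]$.
\end{lemma}

\begin{proof}
Let $f^*\psi=\Lambda\psi$, with $\nu,u$ as in Lemma~\ref{lem:coboundary}. We first correct $\nu$ so that it scales exactly under $f$ on all paths, not only on loops. The series $g=\sum_{j\ge0}\Lambda^{-j-1}u\circ f^j$ converges uniformly, so $g$ is continuous, and $\Lambda g=u+\sum_{j\ge1}\Lambda^{-j}u\circ f^j=u+g\circ f$. For a path $\delta$ in $X\setminus Z$ from $p$ to $p'$ put
\[
I(\delta)=\int_\delta\nu+g(p')-g(p).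
\]
Then $I$ is invariant under homotopy relative to the endpoints, additive under concatenation, equal to $\psi$ on loops, and bounded on paths of bounded length. Moreover
\[
I(f\delta)=\Lambda\int_\delta\nu+(u+g\circ f)(p')-(u+g\circ f)(p)=\Lambda I(\delta).
\]

If $v$ is a vertical segment, the lengths of $f^jv$ are bounded for $j\ge0$, so $I(v)=\Lambda^{-j}I(f^jv)\to0$ and $I(v)=0$.

For a horizontal segment $\eta$ of length $|\eta|>0$, oriented to the right, let $\rho(\eta)=I(\eta)/|\eta|$. Then $\rho(f\eta)=\rho(\eta)$. Hence, for any $\ell_0>0$, every value of $\rho$ is attained on a segment with length in $[\ell_0,\Lambda\ell_0)$; in particular $\rho$ is bounded. Let $c=\sup\rho$ and suppose $\rho(\zeta)<c$ for some $\zeta$. The segment $\zeta$ is a horizontal crossing of a thin flat rectangle $R$. Every horizontal crossing $\zeta'$ of $R$ is homotopic to $\zeta$ preceded and followed by vertical segments, so $I(\zeta')=I(\zeta)$. Let $\eta$ have length in $[L_R,\Lambda L_R)$. By Lemma~\ref{lem:uniform}(ii) it contains a crossing $\zeta'$, and bounding $I$ on the two remaining pieces by $c$ times their length gives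
\[
I(\eta)\le c\,(|\eta|-|\zeta|)+I(\zeta)=c|\eta|-(c-\rho(\zeta))|\zeta|,\qquad \rho(\eta)\le c-\frac{(c-\rho(\zeta))|\zeta|}{\Lambda L_R}.
\]
The right-hand side does not depend on $\eta$, and all values of $\rho$ are attained on such $\eta$, so $\sup\rho<c$, a contradiction. Hence $\rho\equiv c$.

Thus $I(\delta)-c\int_\delta dx$ vanishes on all horizontal and vertical segments. Every class in $H_1(X;\mathbb{Z})$ is represented by a loop in $X\setminus Z$; covering the loop by finitely many small flat squares, we homotope it to a concatenation of horizontal and vertical segments. So $\psi=c[dx]$. The second claim is the first one for $f^{-1}$ in the rotated charts, since $\ker(f^*-\Lambda^{-1})=\ker((f^{-1})^*-\Lambda)$.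
\end{proof}

We return to the setting \eqref{eq:setting}. Because $\lambda^{-1}$ is a conjugate of $\lambda$ and generates the same field, there is an automorphism $\tau$ of $\mathbb{Q}(\lambda)$ with $\tau(\lambda)=\lambda^{-1}$. This is how that hypothesis enters the main construction.

\begin{proposition}\label{prop:periods}
After rescaling $x$ and $y$ by positive constants, there are a homomorphism $\xi\colon H_1(X;\mathbb{Z})\to\mathbb{Z}[\lambda]$ with $\xi\circ f_*=\Lambda\xi$ and a sign $\varepsilon\in\{\pm1\}$ such that
\begin{equation}\label{eq:periods}
\operatorname{hol}(\delta)=\bigl(\xi(\delta),\ \varepsilon\,\tau(\xi(\delta))\bigr)\qquad\text{for every loop }\delta .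
\end{equation}
\end{proposition}

\begin{proof}
In an integral basis, $f^*-\Lambda$ is a matrix with entries in the real field $\mathbb{Q}(\lambda)$. Its rank does not depend on whether we compute over $\mathbb{Q}(\lambda)$ or over $\mathbb{R}$, so by Lemma~\ref{lem:simple} there is a nonzero $\xi\colon H_1(X;\mathbb{Z})\to\mathbb{Q}(\lambda)$ with $\xi\circ f_*=\Lambda\xi$, and $[dx]=a\xi$ with $a\in\mathbb{R}^*$. Multiplying $\xi$ by a nonzero integer, we may assume that it takes values in $\mathbb{Z}[\lambda]$ and that $a>0$. Applying $\tau$ gives $(\tau\circ\xi)\circ f_*=\Lambda^{-1}\,\tau\circ\xi$, and $\tau\circ\xi$ is a nonzero real class, so $[dy]=a'\,\tau\circ\xi$ with $a'\in\mathbb{R}^*$ by Lemma~\ref{lem:simple}. Divide $x$ by $a$ and $y$ by $|a'|$, and let $\varepsilon$ be the sign of $a'$.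
\end{proof}

The rescaling replaces $X$ by $GX$ with $G$ diagonal, so $f$ still has derivative $A$. From now on $X$ denotes the rescaled surface, and the constants of Section~\ref{sec:segments} refer to it. On vectors of the form \eqref{eq:periods}, the matrix $D$ acts as multiplication by $\lambda$:
\begin{equation}\label{eq:Dmult}
D\bigl(\omega,\varepsilon\tau(\omega)\bigr)=\bigl(\lambda\omega,\varepsilon\tau(\lambda\omega)\bigr)\qquad(\omega\in\mathbb{Q}(\lambda)).
\end{equation}

To count periods we must bound all their conjugates, not only the two that are visible in the flat geometry. The loops that we shall meet consist of the $f^n$-image of a short path and a short closing path.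

\begin{lemma}\label{lem:growth}
There is a constant $C_1$ with the following property. Let $n\ge1$, let $\delta_1,\delta_2$ be segments of length at most $1$, and suppose that $f^n(\delta_1)$ followed by $\delta_2$ is a loop $\delta$. Then for every embedding $\sigma\colon\mathbb{Q}(\lambda)\to\mathbb{C}$,
\[
|\sigma(\xi(\delta))|\le C_1\,n\,\max\bigl(1,|\sigma(\lambda)|\bigr)^{Kn}.
\]
\end{lemma}

\begin{proof}
Fix $\sigma$ and put $\mu=\sigma(\Lambda)$. The class $\psi=\sigma\circ\xi$ satisfies $f^*\psi=\mu\psi$; let $\nu,u$ be as in Lemma~\ref{lem:coboundary}. Applying $f^*$ repeatedly to $f^*\nu=\mu\nu+du$ gives, on $X\setminus Z$,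
\[
(f^n)^*\nu=\mu^n\nu+\sum_{j=0}^{n-1}\mu^{n-1-j}\,d(u\circ f^j).
\]
Integrate this over $\delta_1$ and add $\int_{\delta_2}\nu$:
\[
|\sigma(\xi(\delta))|\le C_\nu|\mu|^n+2\sup|u|\sum_{j=0}^{n-1}|\mu|^{n-1-j}+C_\nu\le\bigl(2C_\nu+2\sup|u|\bigr)\,n\max(1,|\mu|)^n .
\]
Since $\max(1,|\mu|)=\max(1,|\sigma(\lambda)|)^K$, we may take for $C_1$ the largest of these constants over the finitely many $\sigma$.
\end{proof}

\section{Returns to a small square}\label{sec:returns}

We now produce many fixed points of $f^n$ in a small square, any two of which, if not on a common horizontal or vertical line, span an $f^n$-parallelogram. For (P3) we also need their orbits to stay away from the squares at all intermediate times.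

Let $b\ne\hat b$ be points of $X\setminus Z$, to be chosen in Lemma~\ref{lem:many}, let $n$ be large, and put $r=1/n$. Let $B,\hat B$ be the closed flat squares of side $r$ centered at $b,\hat b$, let $Q,\hat Q$ be the concentric closed squares of side $3r$, and let $U=Q\cup\hat Q$. For large $n$ the squares $Q,\hat Q$ are disjoint flat rectangles, and we use on them the flat coordinates centered at $b$ and $\hat b$. Let $B^{\mathrm h},B^{\mathrm v}\subset B$ be the horizontal and the vertical segment of length $r/2$ centered at $b$. A \emph{good return for $B$} is a point $a\in B^{\mathrm h}$ with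
\[
a':=f^n(a)\in B^{\mathrm v}\qquad\text{and}\qquad f^m(a)\notin U\quad\text{for }0<m<n .
\]
Good returns for $\hat B$ are defined with $\hat B^{\mathrm h},\hat B^{\mathrm v}$ and the same $U$.

The choice $r=1/n$ balances two needs. There are about $\Lambda^nr^2$ returns, and for each intermediate time $m$ in the middle range about a fraction $r^2$ of them visit $U$; so $nr^2$ must tend to $0$. On the other hand $r$ must not shrink exponentially, or too few returns would be left for the pigeonhole principle. The fraction $r^2$ is not available for $m$ near $0$ or $n$, and there we use the position of $b$ and $\hat b$ instead.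

\begin{lemma}\label{lem:many}
There are $b,\hat b$ and $c_0>0$ such that for all large $n$ there are at least $c_0\Lambda^n/n^2$ good returns for $B$ and at least as many for $\hat B$.
\end{lemma}

\begin{proof}
The segments $f^n(B^{\mathrm h})$ and $B^{\mathrm v}$ have lengths $\Lambda^nr/2$ and $r/2$, whose product tends to infinity. By Lemma~\ref{lem:count} and $\lfloor t\rfloor\ge t/2$ for $t\ge1$, there are at least $c_1\Lambda^nr^2$ points $a\in B^{\mathrm h}$ with $f^n(a)\in B^{\mathrm v}$ for large $n$, where $c_1=1/(16T_1)$. We bound the number $N_m$ of those with $f^m(a)\in U$, for $0<m<n$.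

A component of $f^m(B^{\mathrm h})\cap Q$ is a horizontal segment of length at most $3r$ whose left endpoint is the left endpoint of $f^m(B^{\mathrm h})$ or lies on the left side of $Q$. By Lemma~\ref{lem:count} there are at most $1+C(1+\frac32\Lambda^mr^2)$ components, and the same bound holds for $\hat Q$. The image of a component under $f^{n-m}$ has length at most $3r\Lambda^{n-m}$ and meets $B^{\mathrm v}$ in at most $C(1+\frac32\Lambda^{n-m}r^2)$ points. Hence
\[
N_m\le C_2\,(1+\Lambda^mr^2)(1+\Lambda^{n-m}r^2),\qquad C_2=3C\bigl(1+\tfrac32C\bigr).
\]
Expanding the product and summing the two geometric series, we get for any $m_0\ge1$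
\[
\sum_{m=m_0}^{n-m_0}N_m\le C_2\Bigl(n+\frac{2\Lambda}{\Lambda-1}\Lambda^{n-m_0}r^2+n\Lambda^nr^4\Bigr).
\]
Fix $m_0$ with $2C_2\Lambda^{1-m_0}/(\Lambda-1)\le c_1/4$; it depends only on $X$ and $f$. Divided by $\Lambda^nr^2$, the first and third terms in the bracket are $n^3/\Lambda^n$ and $1/n$, which tend to $0$. So the sum is at most $\frac12c_1\Lambda^nr^2$ for large $n$.

Now choose $b,\hat b\in X\setminus Z$ nonperiodic with disjoint $f$-orbits. This is possible: for $m\ge1$ the fixed points of $f^m$ in $X\setminus Z$ are isolated because $A^m-1$ is invertible, so there are countably many periodic points, and orbits are countable. The finitely many points $f^{m}(b)$ with $0<|m|<m_0$ differ from $b$ and $\hat b$. As $n\to\infty$ the set $U$ shrinks to $\{b,\hat b\}$ and $B$ shrinks to $b$, so for large $n$ the sets $f^m(B)$ with $0<|m|<m_0$ miss $U$. For $0<m<m_0$ we have $f^m(a)\in f^m(B)$, and for $n-m_0<m<n$ we have $f^m(a)=f^{m-n}(a')\in f^{m-n}(B)$. So $N_m=0$ for these $m$, and at least $\frac12c_1\Lambda^n/n^2$ returns are good. The proof for $\hat B$ is obtained by exchanging the roles of $b$ and $\hat b$. Take $c_0=c_1/2$.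
\end{proof}

The map $f^m$ is given by an affine formula only locally. The following remark says when the formula may be used inside one of our squares.

\begin{lemma}\label{lem:straight}
Let $y,y'$ lie in $B$ (or both in $\hat B$), let $m\in\mathbb{Z}$, and let $R\in\{Q,\hat Q\}$. If $f^m(y)\in R$ and the point $y''=f^m(y)+A^m(y'-y)$, computed in the coordinates of $R$, lies in $R$, then $f^m([y,y'])$ is the segment $[f^m(y),y'']\subset R$. In particular $f^m(y')=y''$.
\end{lemma}

\begin{proof}
Both are segments with initial point $f^m(y)$ and holonomy $A^m(y'-y)$.
\end{proof}

From now on $n$ is so large that $\Lambda^n\ge4$ and $\Lambda^{n-1}\le\Lambda^n-1$. Let $a=(a_x,0)$ be a good return for $B$, with $a'=(0,a'_y)$, so $|a_x|,|a'_y|\le r/4$. Near $a$ the map $f^n$ is $y\mapsto A^ny+c(a)$, and this affine map of the plane has the fixed point $p(a)$, where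
\begin{equation}\label{eq:cp}
c(a)=a'-A^na=(-\Lambda^na_x,\ a'_y),\qquad p(a)=(1-A^n)^{-1}c(a)=\Bigl(\frac{\Lambda^na_x}{\Lambda^n-1},\ \frac{a'_y}{1-\Lambda^{-n}}\Bigr).
\end{equation}
Both coordinates of $p(a)$ are at most $\frac43\cdot\frac r4=\frac r3$ in absolute value, so $p(a)\in B$. Since $a'+A^n(p(a)-a)=A^np(a)+c(a)=p(a)$, Lemma~\ref{lem:straight} gives $f^n(p(a))=p(a)$. The same definitions apply to $\hat B$.

\begin{lemma}\label{lem:parallelogram}
Let $a_1,a_2$ be good returns for $B$, put $p_i=p(a_i)$, and suppose that both coordinates of $e=p_2-p_1$ are nonzero. Then $B$ contains an $f^n$-parallelogram $P$ with vertices $p_1,p_2$ and side vector $w=(1+A^n)^{-1}e$, and for $0<m<n$ the segments $f^m(\alpha_1),f^m(\alpha_2)$ are disjoint from $B\cup\hat B$. The same holds with the roles of $B$ and $\hat B$ exchanged.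
\end{lemma}

\begin{proof}
We have
\[
w=\Bigl(\frac{e_x}{1+\Lambda^n},\ \frac{e_y}{1+\Lambda^{-n}}\Bigr),\qquad w+A^nw=e .
\]
Put $q^*=p_1+w$ and $q=p_1+A^nw=p_2-w$. Then $q+q^*=p_1+p_2$, and $\det(w,A^nw)=w_xw_y(\Lambda^{-n}-\Lambda^n)\ne0$, so $p_1,q,p_2,q^*$ are the vertices, in cyclic order, of a nondegenerate parallelogram $P$. Each coordinate of $w$ is a fraction in $(0,1)$ of the corresponding coordinate of $e$, so each coordinate of $q$ and $q^*$ lies between those of $p_1$ and $p_2$. Hence $P\subset[-\frac r3,\frac r3]^2\subset B$. Since $f^n$ fixes $p_1,p_2$ and
\[
p_1+A^n(q^*-p_1)=q,\qquad p_2+A^n(q-p_2)=p_2-A^nw=q^*,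
\]
Lemma~\ref{lem:straight} gives $f^n(\alpha_1)=\beta_1$ and $f^n(\alpha_2)=\beta_2$.

The side $\alpha_i$ is almost vertical and passes very close, horizontally, to the vertical line through $a_i$, so it follows the orbit of $a_i$ up to time $n-1$. Precisely, let $y\in\alpha_i$. By \eqref{eq:cp} the horizontal component of $p_i-a_i$ is $(a_i)_x/(\Lambda^n-1)$, and $|e_x|\le\frac23r$, so the horizontal component of $y-a_i=(y-p_i)+(p_i-a_i)$ is at most
\[
\frac{2r/3}{\Lambda^n+1}+\frac{r/4}{\Lambda^n-1}\le\frac{r}{\Lambda^n-1}
\]
in absolute value. The vertical component is the vertical coordinate of $y$, at most $\frac r3$ in absolute value. For $0<m<n$ we have $\Lambda^m\le\Lambda^{n-1}\le\Lambda^n-1$, so both components of $A^m(a_i-y)$ are at most $r$ in absolute value. If $f^m(y)$ lay in $B$ or $\hat B$, then $f^m(y)+A^m(a_i-y)$ would have coordinates at most $\frac32r$ in absolute value and so lie in the concentric square $Q$ or $\hat Q$. By Lemma~\ref{lem:straight} this point is $f^m(a_i)$, so $f^m(a_i)\in U$, contrary to the goodness of $a_i$.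
\end{proof}

Two good returns for $B$ and two for $\hat B$ thus give (P1) and (P3), provided the coordinates of the diagonals are nonzero. It remains to arrange (P2).

\section{The pigeonhole argument}\label{sec:pigeonhole}

Differences of the vectors $c(a)$ are periods. Let $a,\tilde a$ be good returns for $B$, and let $\delta$ be the loop consisting of $f^n([a,\tilde a])$, which runs from $a'$ to $\tilde a'$, followed by the segment $[\tilde a',a']\subset B^{\mathrm v}$. Its holonomy is
\[
A^n(\tilde a-a)+a'-\tilde a'=c(a)-c(\tilde a).
\]
By \eqref{eq:periods} and Lemma~\ref{lem:growth},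
\begin{equation}\label{eq:cdiff}
c(a)-c(\tilde a)=\bigl(\omega,\varepsilon\tau(\omega)\bigr),\qquad \omega\in\mathbb{Z}[\lambda],\qquad |\sigma(\omega)|\le C_1n\max(1,|\sigma(\lambda)|)^{Kn}\ \text{ for all }\sigma .
\end{equation}
The same holds for $\hat B$. In view of \eqref{eq:Dmult} we look for such a difference $\omega\ne0$ in $B$ and such a difference $\hat\omega$ in $\hat B$ with $\hat\omega=\lambda\omega$. We have no description of which $\omega$ occur, but we know how many occur and where they lie. The following count is where the Mahler measure comes from.

\begin{lemma}\label{lem:box}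
Let $R_\sigma\ge0$ be real numbers indexed by the embeddings $\sigma\colon\mathbb{Q}(\lambda)\to\mathbb{C}$, with $R_{\bar\sigma}=R_\sigma$. The number of algebraic integers $u\in\mathbb{Q}(\lambda)$ with $|\sigma(u)|\le R_\sigma$ for all $\sigma$ is at most $\prod_\sigma(2R_\sigma+1)$.
\end{lemma}

\begin{proof}
Map $u$ to the point $(\sigma(u))_\sigma$ of $\mathbb{R}^{r_1}\times\mathbb{C}^{r_2}$, using the $r_1$ real embeddings and one from each of the $r_2$ pairs of complex conjugate embeddings, and measure distances by the maximum of the absolute values of the coordinates. The norm $\prod_\sigma\sigma(u-u')$ of a nonzero algebraic integer $u-u'$ is a nonzero integer, so $|\sigma(u-u')|\ge1$ for some $\sigma$. Hence the open balls of radius $\frac12$ about the image points are disjoint. They lie in the product of the intervals and discs of radii $R_\sigma+\frac12$. Comparing volumes, a real coordinate contributes the ratio $2R_\sigma+1$ and a complex coordinate the ratio $\pi(R_\sigma+\frac12)^2/(\pi/4)=(2R_\sigma+1)(2R_{\bar\sigma}+1)$.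
\end{proof}

\begin{proposition}\label{prop:collision}
For all large $n$ there are good returns $a_1,a_2$ for $B$ and $\hat a_1,\hat a_2$ for $\hat B$ such that $e=p(a_2)-p(a_1)$ has both coordinates nonzero and $\hat e=p(\hat a_2)-p(\hat a_1)$ equals $De$.
\end{proposition}

\begin{proof}
Fix a good return $a_0$ for $B$. For each good return $a$ let $\omega_a\in\mathbb{Z}[\lambda]$ be the first coordinate of $c(a)-c(a_0)$, and let $\Omega$ be the set of all $\omega_a$. By \eqref{eq:cp}, $\omega_a=\Lambda^n((a_0)_x-a_x)$, so $a\mapsto\omega_a$ is injective. Define $\hat\Omega$ in the same way for $\hat B$. By Lemma~\ref{lem:many},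
\[
|\Omega\times\hat\Omega|\ge c_0^2\,\lambda^{2Kn}/n^4 .
\]
Consider the map $\Omega\times\hat\Omega\to\mathbb{Z}[\lambda]$, $(\omega,\hat\omega)\mapsto\lambda\omega-\hat\omega$. By \eqref{eq:cdiff} its values $u$ satisfy $|\sigma(u)|\le R_\sigma:=C_3\,n\max(1,|\sigma(\lambda)|)^{Kn}$, where $C_3=\max\bigl(1,\,C_1(1+\max_\sigma|\sigma(\lambda)|)\bigr)$. As $R_\sigma\ge1$, Lemma~\ref{lem:box} bounds the number of values by
\[
\prod_\sigma3R_\sigma=(3C_3n)^{d}M(\lambda)^{Kn}.
\]
Since $M(\lambda)<\lambda^2$, the ratio $(\lambda^2/M(\lambda))^{Kn}$ grows exponentially and exceeds $(3C_3n)^dn^4/c_0^2$ for large $n$. Then the map is not injective: there are $(\omega_1,\hat\omega_1)\ne(\omega_2,\hat\omega_2)$ with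
\[
\hat\omega_2-\hat\omega_1=\lambda(\omega_2-\omega_1).
\]
Here $\omega:=\omega_2-\omega_1\ne0$, since otherwise the two pairs would be equal. Let $a_i,\hat a_i$ be the good returns corresponding to $\omega_i,\hat\omega_i$. By \eqref{eq:cdiff} and \eqref{eq:Dmult},
\[
c(a_2)-c(a_1)=\bigl(\omega,\varepsilon\tau(\omega)\bigr),\qquad c(\hat a_2)-c(\hat a_1)=\bigl(\lambda\omega,\varepsilon\tau(\lambda\omega)\bigr)=D\bigl(c(a_2)-c(a_1)\bigr).
\]
Apply the diagonal matrix $(1-A^n)^{-1}$, which commutes with $D$: this gives $\hat e=De$, and both coordinates of $e$ are nonzero because $\omega\ne0$ and $\tau(\omega)\ne0$.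
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:roots}, first two assertions]
The case $d=2$ was settled in Section~\ref{sec:flat}. Let $d\ge4$, let $X,f$ be as in \eqref{eq:setting} and Proposition~\ref{prop:periods}, and let $n$ be large. Take the good returns of Proposition~\ref{prop:collision}. Both coordinates of $e$ and of $\hat e=De$ are nonzero, so Lemma~\ref{lem:parallelogram} gives $f^n$-parallelograms $P\subset B$ and $\hat P\subset\hat B$. They are disjoint because $B\cap\hat B=\emptyset$, which is (P1). Their side vectors satisfy $\hat w=(1+A^n)^{-1}De=Dw$, which is (P2). The last statement of Lemma~\ref{lem:parallelogram} gives (P3). Proposition~\ref{prop:gluing} yields a closed connected translation surface $S_0$ with $\chi(S_0)=K\chi(X)-4nK<0$ and an affine homeomorphism $\Psi$ of $S_0$ with derivative $\operatorname{diag}(\lambda,\lambda^{-1})$. By Section~\ref{sec:flat}, $\Psi$ is pseudo-Anosov with stretch factor $\lambda$ and orientable foliations. As $n$ may be any sufficiently large integer, infinitely many genera occur.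
\end{proof}

\section{The borderline case $M(\lambda)=\lambda^2$}\label{sec:sharp}

The last assertion of Theorem~\ref{thm:roots} follows from one example.

\begin{proposition}\label{prop:sharp}
Let $\lambda_0=\sqrt{2+\sqrt3}$. Then $\lambda_0$ is an algebraic integer, $\lambda_0^{-1}$ is a Galois conjugate of $\lambda_0$, $M(\lambda_0)=\lambda_0^2$, and $\lambda_0^2$ is a pseudo-Anosov stretch factor, but $\lambda_0$ is not.
\end{proposition}

\begin{proof}
We have $\lambda_0=(\sqrt6+\sqrt2)/2$ and $\lambda_0^{-1}=(\sqrt6-\sqrt2)/2$, so $\mathbb{Q}(\lambda_0)$ contains $\sqrt6$ and $\sqrt2$ and has degree at least $4$. As $\lambda_0$ is a root of $x^4-4x^2+1$, this is its minimal polynomial, and the conjugates are $\pm\lambda_0^{\pm1}$. The two of modulus greater than $1$ are $\pm\lambda_0$, so $M(\lambda_0)=\lambda_0^2$. The matrix $\left(\begin{smallmatrix}2&3\\1&2\end{smallmatrix}\right)$ has determinant $1$ and trace $4$, hence eigenvalues $2\pm\sqrt3$, and it defines a pseudo-Anosov map of the once-punctured torus with stretch factor $\lambda_0^2=2+\sqrt3$.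

Suppose $\lambda_0$ is a stretch factor, and let $X,h$ be as in Lemma~\ref{lem:reduction}. The characteristic polynomial of $h^*$ has integer coefficients and vanishes at $\lambda_0$ or $-\lambda_0$, so it is divisible by $x^4-4x^2+1$. Hence $X$ has genus at least $2$, and $h^*$ has real eigenvectors for both $\lambda_0$ and $-\lambda_0$. These span a two-dimensional subspace of $\ker\bigl((h^2)^*-\lambda_0^2\bigr)$. But $h^2$ is affine with derivative $\operatorname{diag}(\lambda_0^2,\lambda_0^{-2})$, so this kernel is one-dimensional by Lemma~\ref{lem:simple}.
\end{proof}

This completes the proof of Theorem~\ref{thm:roots}, and with it of Theorem~\ref{thm:salem}.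

\begin{remark}
The example shows where the construction itself breaks down. On the torus carrying the matrix above, the horizontal periods are all multiples of one real constant by elements of $\mathbb{Q}(\sqrt3)$, since the matrix has an eigenvector over that field. A relation $\hat\omega=\lambda_0\omega$ between two nonzero horizontal periods would put $\lambda_0$ in $\mathbb{Q}(\sqrt3)$, so none exists. This agrees with the count in Proposition~\ref{prop:collision}: when $M(\lambda)=\lambda^2$, the lower bound for the number of pairs no longer exceeds the upper bound for the number of values.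
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Strong contractability of geodesics in $\mathrm{PMCG}(S)$},
\texttt{https://legacy.slmath.org/\allowbreak workshops/\allowbreak 1003/\allowbreak schedules/\allowbreak 28725/\allowbreak documents/\allowbreak 50640/\allowbreak assets/\allowbreak 89251}.

\end{thebibliography}
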